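# A directed path and a disjoint undirected path: high strong connectivity is not enough

## Connectivity ought to provide both paths

Take a digraph $D=(V,A)$ and four distinct vertices $s_1,s_2,t_1,t_2$. We want two vertex-disjoint paths. The first, $P_1$, is a *directed* path of $D$ from $s_1$ to $t_1$. The second, $P_2$, joins $s_2$ to $t_2$ and may ignore the directions of arcs. If $D$ is very strongly connected, must such paths exist?

The answer one would first guess is yes. For undirected graphs, sufficiently high connectivity forces two disjoint paths with prescribed ends. Here we only ask one of the two paths to respect directions, and we assume strong connectivity for the whole digraph. Bang-Jensen and Kriesell conjectured exactly this. The problem is listed in "Open Pooblems On Digraphs" (https://project.inria.fr/anrdigraphs/files/2023/05/SeteMay30.pdf), together with the fact, due to the same two authors, that deciding whether the two paths exist for a given digraph and given vertices is NP-complete.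

Let us fix the words. Digraphs have no loops and no parallel arcs, but may contain 2-cycles $u\to v\to u$. A digraph without 2-cycles is an *oriented graph*. The *underlying graph* $G(D)$ is the simple graph in which $u,v$ are adjacent if at least one of $uv,vu$ is an arc. For $U\subseteq V$, the sets $N^+(U)$ and $N^-(U)$ are the sets of out-neighbors and in-neighbors of $U$ lying outside $U$.

**Definition ($K$-strong).** For $K\ge 1$, the digraph $D$ is *$K$-strong* if $|V|\ge K+1$ and $D-X$ is strongly connected for every $X\subseteq V$ with $|X|<K$.

For example, the complete digraph on $K+1$ vertices (all arcs, both directions) is $K$-strong. A directed cycle on at least three vertices is $1$-strong but not $2$-strong, since deleting a vertex leaves a directed path with at least two vertices. Two consequences will be used throughout, for a $K$-strong $D$: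

- $G(D)-X$ is connected whenever $|X|<K$.
- Every vertex $v$ has at least $K$ in-neighbors and at least $K$ out-neighbors. Indeed, if $|N^-(v)|<K$, then $D-N^-(v)$ has at least two vertices and no arc into $v$, so it is not strong. The argument for $N^+(v)$ is the same.

**Conjecture (Bang-Jensen, Kriesell).** There exists $K$ such that for every $K$-strong $D$ and all distinct $s_1,s_2,t_1,t_2\in V(D)$, the graph $G(D)$ contains disjoint paths $P_1,P_2$, where $P_i$ is an $(s_i,t_i)$-path and $P_1$ is a directed $(s_1,t_1)$-path in $D$.

We call these "the required paths".

## Wheels, symmetric digraphs, and short paths

**Symmetric digraphs.** Replace every edge of a graph $G$ by a 2-cycle. Then $D-X$ is strong exactly when $G-X$ is connected, and every path can be traversed as a directed path. So for these digraphs the conjecture asks whether $K$-connected graphs are *2-linked*, meaning that for all distinct $s_1,s_2,t_1,t_2$ there are disjoint $(s_1,t_1)$- and $(s_2,t_2)$-paths. By a classical theorem, graphs of sufficiently high connectivity are 2-linked, so the guess is right here.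

It does need $K$ to be reasonably large. Take the wheel with rim $s_1,s_2,t_1,t_2$ (in this cyclic order) and a hub. It is 3-connected: deleting the hub and a rim vertex leaves a path, and deleting two rim vertices leaves vertices joined to the hub. An $(s_1,t_1)$-path avoiding $s_2,t_2$ must use the hub, and so must an $(s_2,t_2)$-path avoiding $s_1,t_1$. So $K=3$ is not enough. There are planar 5-connected graphs that are not 2-linked, so any valid $K$ must satisfy $K\ge 6$.

**Short paths.** Two observations, for a $K$-strong $D$.

If $G(D)-\{s_1,t_1\}$ contains an $(s_2,t_2)$-path $P_2$ with fewer than $K$ vertices, then $D-V(P_2)$ is strong, so it contains a directed $(s_1,t_1)$-path: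
$$|V(P_2)|<K\ \text{ for some } (s_2,t_2)\text{-path } P_2 \text{ of } G(D)-\{s_1,t_1\}\quad\Longrightarrow\quad\text{the required paths exist.}\tag{1}$$
If $D-\{s_2,t_2\}$ contains a directed $(s_1,t_1)$-path $P_1$ with fewer than $K$ vertices, then $G(D)-V(P_1)$ is connected, so it contains an $(s_2,t_2)$-path:
$$|V(P_1)|<K\ \text{ for some directed } (s_1,t_1)\text{-path } P_1 \text{ of } D-\{s_2,t_2\}\quad\Longrightarrow\quad\text{the required paths exist.}\tag{2}$$

**Semicomplete digraphs.** A digraph is *semicomplete* if any two vertices are joined by at least one arc; tournaments are examples. Then $s_2t_2$ is an edge of $G(D)$, a path with two vertices, and (1) applies as soon as $K\ge 3$.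

So every easy case supports the guess, and a bad digraph must keep both pairs of terminals far apart. Nevertheless the guess is wrong for every $K$, in a strong form.

> **Theorem 1.** For every $K\ge 1$ there is a $K$-strong digraph $D$ (even an oriented graph), distinct vertices $s_1,t_1$ and disjoint sets $X^*,Y^*\subseteq V(D)\setminus\{s_1,t_1\}$ with $|X^*|,|Y^*|\ge K$, such that every directed $(s_1,t_1)$-path of $D$ intersects every path of $G(D)$ joining a vertex of $X^*$ to a vertex of $Y^*$.

Choosing any $s_2\in X^*$ and $t_2\in Y^*$ shows that no $K$ as in the conjecture exists.

## Moving $P_2$ out of the way: the maximal reachable set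

Before building the counterexample, let us try to prove the guess and see where we end up. Suppose the required paths do not exist. Each $(s_2,t_2)$-path $P$ avoiding $s_1,t_1$ then separates $t_1$ from $s_1$ in the directed sense. A sensible plan is to choose $P$ so that it obstructs as little as possible, that is, so that as many vertices as possible can be reached from $s_1$, and then derive a contradiction. The plan yields a real theorem.

> **Theorem 2.** Let $K\ge4$, let $D$ be $K$-strong, and suppose that for the distinct vertices $s_1,s_2,t_1,t_2$ the required paths do not exist. Then $G(D)-\{s_1,t_1\}$ contains an $(s_2,t_2)$-path $P$, induced in $G(D)$, with $N^-(t_1)\subseteq V(P)$, such that every vertex outside $V(P)\cup\{t_1\}$ is reachable from $s_1$ in $D-V(P)$. Symmetrically, $N^+(s_1)$ lies on an induced $(s_2,t_2)$-path of $G(D)-\{s_1,t_1\}$.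

*Proof.* Write $G=G(D)$.

**Step 1: setting up the extremal choice.** Since $2<K$, the graph $G-\{s_1,t_1\}$ is connected, so it contains $(s_2,t_2)$-paths. For such a path $P$ let $A(P)$ be the set of vertices reachable from $s_1$ in $D-V(P)$. It contains $s_1$. By assumption $t_1\notin A(P)$. Choose $P$ with $|A(P)|$ maximum, and put
$$A=A(P),\qquad Z=N^+(A),\qquad H=G-A-t_1 .$$
An out-neighbor of $A$ outside $A$ and outside $V(P)$ would be reachable, so $Z\subseteq V(P)$; in particular $t_1\notin Z$. Also $V(P)\subseteq V(H)$, because $P$ avoids $A$ and $t_1$.

**Step 2: turning maximality into a statement about paths.** We claim that *every $(s_2,t_2)$-path $P'$ in $H$ contains all of $Z$*. Such a $P'$ avoids $s_1\in A$ and $t_1$, so $A(P')$ is defined. Every vertex of $A$ is reached from $s_1$ by a directed path all of whose vertices lie in $A$, and $P'$ avoids $A$. Hence $A(P')\supseteq A$. A vertex of $Z\setminus V(P')$ is an out-neighbor of $A$ that $P'$ does not block, so it would lie in $A(P')\setminus A$. That contradicts maximality.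

**Step 3: nothing is left outside $Z$ in $H$.** We claim $V(H)=Z$. Suppose not, and let $C$ be (the vertex set of) a component of $H-Z$.

First, $C$ has at most two neighbors in $Z$. Suppose $z,z',z''\in Z$ are three neighbors of $C$, in this order along $P$ (from $s_2$ to $t_2$). The subgraph of $H$ formed by $P[s_2,z]$, $H[C]$, $P[z'',t_2]$, an edge from $z$ to $C$ and an edge from $C$ to $z''$ is connected, so it contains an $(s_2,t_2)$-path. It does not contain $z'$, because $C\cap Z=\emptyset$ and $z'$ lies strictly between $z$ and $z''$ on $P$. This contradicts Step 2.

Now look at $N^-(C)$. No arc leads from $A$ to $C$, since $N^+(A)=Z$ is disjoint from $C$. No arc leads from another component of $H-Z$ to $C$. So $N^-(C)$ consists of at most two vertices of $Z$ and possibly $t_1$, and $|N^-(C)|\le 3<K$. Hence $D-N^-(C)$ is strong. But $s_1\in A$ survives in it, lies outside $C$, and cannot reach $C$, since no arc enters $C$ any more. This is a contradiction.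

**Step 4: reading off the conclusions.** We have $Z\subseteq V(P)\subseteq V(H)=Z$, so all three sets are equal, and
$$V(D)=A\cup V(P)\cup\{t_1\}.$$
So every vertex outside $V(P)\cup\{t_1\}$ lies in $A$, hence is reachable from $s_1$ in $D-V(P)$. Since $t_1\notin N^+(A)$, no in-neighbor of $t_1$ lies in $A$, and so $N^-(t_1)\subseteq V(P)$. If two vertices non-consecutive on $P$ were adjacent in $G$, taking this shortcut would give an $(s_2,t_2)$-path in $H$ missing a vertex of $V(P)=Z$, against Step 2. So $P$ is induced.

**Step 5: the symmetric statement.** Reverse all arcs and exchange the names of $s_1$ and $t_1$. The new digraph is $K$-strong with the same underlying graph, and the required paths still do not exist. What was $N^+(s_1)$ is now the in-neighborhood of the new $t_1$, so it lies on an induced $(s_2,t_2)$-path of $G-\{s_1,t_1\}$. $\blacksquare$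

The plan stops precisely here. To finish we would need a contradiction from "all of the at least $K$ in-neighbors of $t_1$ lie on one induced path". There is a contradiction if $G(D)$ has no long induced paths. Let $\alpha$ denote the independence number.

> **Corollary 3.** If $D$ is $K$-strong with $K\ge\max\{4,\,2\alpha(G(D))+1\}$, the required paths exist for all choices of distinct $s_1,s_2,t_1,t_2$. In particular this holds for all 4-strong semicomplete digraphs.

*Proof.* Suppose the paths do not exist. By Theorem 2, $G[N^-(t_1)]$ is an induced subgraph of an induced path, hence a linear forest (a disjoint union of paths). It has at least $K\ge 2\alpha(G)+1$ vertices, by the degree bound for $K$-strong digraphs. A linear forest on $n$ vertices has an independent set of size at least $n/2$: take every other vertex of each path, starting with an end. So $\alpha(G)\ge \alpha(G)+\tfrac12$, which is impossible. For semicomplete digraphs $\alpha=1$, so $K=4$ suffices. $\blacksquare$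

The corollary can also be read off from (1). A shortest $(s_2,t_2)$-path of $G-\{s_1,t_1\}$ is induced, so it has at most $2\alpha(G)<K$ vertices.

Without a bound on induced paths, Theorem 2 is not a contradiction but a description. The path $P_2$ can be a long wall running past every in-neighbor of $t_1$. This suggests looking for digraphs with a geometric reason why such walls cannot be evaded.

## Four terminals on a disc, and arcs that only lead backward

The wheel example fails for a geometric reason: four terminals alternate on the boundary of a disc.

> **Lemma 4.** Let $H$ be a graph drawn without crossings in a closed disc $\Delta$, and let $a,b,c,d$ be distinct vertices on $\partial\Delta$, in this cyclic order. Then $H$ does not contain disjoint paths joining $a$ to $c$ and $b$ to $d$.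

*Proof.* Suppose it does. Outside $\Delta$ draw a new vertex $z$ joined to $a,b,c,d$, and a cycle $abcd$ around. Together with the two paths in $\Delta$, which play the roles of the edges $ac$ and $bd$, this is a plane drawing of a subdivision of $K_5$. That is impossible. $\blacksquare$

Planarity alone cannot give Theorem 1 for large $K$. A planar graph has a vertex of degree at most $5$, whereas every vertex of a $K$-strong digraph has at least $K$ neighbors. So we must add arcs that destroy planarity. If we join boundary vertices in both directions, $P_1$ can jump over $P_2$. The way out uses the fact that $P_1$ is directed: *along each of the two boundary arcs between $s_1$ and $t_1$, add all arcs that point backward, toward $s_1$.*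

Why should these be useless? Here is a small model. Let $H$ be the wheel with rim $x_0x_1x_2x_3x_4y_1$ and hub $h$, with $s_1=x_0$ and $t_1=x_4$. Suppose $x_0\to h\to x_3$ are arcs, and add the backward chords $x_jx_i$ ($i<j$, $x_ix_j\notin E(H)$). Suppose a directed path goes $x_0\to h\to x_3$ and then uses the chord $x_3\to x_1$. It is now in the pocket $\{x_1,x_2\}$ cut off by its own initial segment $x_0hx_3$. The edges of $H$ lead from the pocket only to $x_0,h,x_3$, all already used. The only chord starting in the pocket is $x_2x_0$, and it ends at a used vertex. The path is stuck. The next lemma says that this always happens; note that it assumes nothing about how the edges of $H$ are oriented.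

> **Lemma 5.** Let $H$ be a graph drawn without crossings in the closed disc bounded by a cycle $\mathcal C=X\cup Y$ of $H$, where $X=x_0x_1\dots x_N$ and $Y=y_0y_1\dots y_M$ are paths with $N,M\ge2$, $x_0=y_0=s_1$, $x_N=y_M=t_1$, and no other common vertex. Let $D$ consist of an arbitrary orientation of $H$ (whose arcs we call *$H$-arcs*) together with all *chords*
> $$x_jx_i\ \ (i<j,\ x_ix_j\notin E(H)),\qquad y_jy_i\ \ (i<j,\ y_iy_j\notin E(H)).$$
> Put $X^*=\{x_1,\dots,x_{N-1}\}$ and $Y^*=\{y_1,\dots,y_{M-1}\}$. Then every directed $(s_1,t_1)$-path of $D$ intersects every path of $G(D)$ joining $X^*$ to $Y^*$.

*Proof.* The cyclic order on $\partial\Delta$ is $x_0,x_1,\dots,x_N,y_{M-1},\dots,y_1$. Let $Q=q_0q_1\dots q_r$ be a directed $(s_1,t_1)$-path.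

**Step 1: $Q$ uses no chord.** Suppose it does, and let $q_kq_{k+1}$ be its first chord. The situation is symmetric in $X$ and $Y$ (exchanging them reverses the cyclic order), so let this chord be $x_jx_i$ with $i<j$. Since $q_k\ne q_r=t_1$, we have $j<N$. Since $x_i=q_{k+1}\ne q_0=x_0$, we have $i>0$. So $0<i<j<N$.

Let $R=\{q_0,\dots,q_k\}$. All arcs used so far are $H$-arcs, so $R$ is the vertex set of a path of $H$ from $x_0$ to $x_j$. We define the pocket: let $W$ be the set of vertices joined by a path of $H-R$ to some vertex of $\{x_1,\dots,x_{j-1}\}\setminus R$. Since $x_i\notin R$, we have $q_{k+1}=x_i\in W$.

*The pocket meets the boundary only where expected*, that is,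
$$W\cap V(\mathcal C)\subseteq\{x_1,\dots,x_{j-1}\}.\tag{3}$$
Otherwise, as $x_0,x_j\in R$ are not in $W$, some $v\in W$ lies in $\{x_{j+1},\dots,x_N,y_{M-1},\dots,y_1\}$. It is joined in $H-R$ to some $x_{i'}$ with $0<i'<j$. This path is disjoint from the path on $R$ joining $x_0$ to $x_j$, and $x_0,x_{i'},x_j,v$ occur in this cyclic order on $\partial\Delta$. That contradicts Lemma 4.

*No arc of $D$ leads from $W$ to $V(D)\setminus(W\cup R)$.* For $H$-arcs this holds by the definition of $W$. A chord starting in $W$ starts on $\mathcal C$, hence by (3) at some $x_l$ with $1\le l\le j-1$. This vertex is not on $Y$, so the chord ends at some $x_{l'}$ with $l'<l<j$. If $x_{l'}\notin R$, then $l'\ge1$ because $x_0\in R$, and so $x_{l'}\in W$ by definition.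

Now $q_{k+1}\in W$, and $q_{k+1},\dots,q_r$ all avoid $R$. So they all lie in $W$, and in particular $t_1=x_N\in W$. This contradicts (3).

**Step 2: no undirected path passes $Q$.** By Step 1, $Q$ is a path of $H$ from $s_1$ to $t_1$. Let $U$ be the set of vertices joined in $H-V(Q)$ to a vertex of $X^*\setminus V(Q)$. If some $y_j\in Y^*$ were in $U$, there would be a path of $H-V(Q)$ joining some $x_i\in X^*$ to $y_j$. Since $s_1,x_i,t_1,y_j$ occur in this cyclic order, this contradicts Lemma 4. So $U\cap Y^*=\emptyset$.

Let $P$ be a path of $G(D)-V(Q)$ starting in $X^*$, hence in $X^*\setminus V(Q)\subseteq U$. We check that no edge of $P$ leaves $U$.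

- An edge of $H$ with both ends outside $V(Q)$ has both ends in $U$ or none.
- A chord between two vertices of $X$ not on $Q$ has both ends in $X^*\setminus V(Q)\subseteq U$, because $s_1,t_1\in V(Q)$.
- A chord between two vertices of $Y$ not on $Q$ has both ends in $Y^*$, hence outside $U$.

So $P$ stays in $U$ and never reaches $Y^*$. $\blacksquare$

It remains to choose $H$ and its orientation so that $D$ is $K$-strong. The chords make boundary vertices reach earlier ones, but inner vertices get no chords at all. So every inner vertex needs many escape routes to the boundary and from it. A plane tree with large branching provides them. The boundary also needs many disjoint *forward* routes; concentric circles provide these.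

One point needs care. Chords at $s_1=x_0$ all point *into* $s_1$. If $s_1$ were a leaf on the outermost circle, its out-neighbors would be among its tree parent and its two neighbors on the circle, giving out-degree at most $3$. Then $D$ would not be $4$-strong. So $s_1$ and $t_1$ must be high-degree vertices deep inside the tree, and yet on the boundary of the disc. The remedy is to cut the drawing open along a ray from $s_1$ outward and along a ray from $t_1$ outward.

## The plane graph: a branching tree with level circles, cut along two rays

Fix $K\ge1$ and put $L=2K+2$.

**The tree.** Let $\mathcal T$ be a rooted plane tree with levels $0,1,\dots,L$ and all leaves on level $L$. The root has $2K+2$ children $c_0,c_1,\dots,c_{2K+1}$ in counterclockwise order, and every other non-leaf has $2K$ children. For each non-leaf $v$ call half of its children *out-children* (the edge is oriented from $v$ to the child) and the other half *in-children* (oriented from the child to $v$). So every non-leaf has at least $K$ out-children and at least $K$ in-children. "The subtree of $v$" includes $v$ itself.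

**The drawing.** Assign to the root the full circle of angles, and divide the arc $J(v)$ of each non-leaf $v$ into equal arcs for its children, in counterclockwise order. The root is at the origin. A vertex $v$ of level $\ell\ge1$ is placed at radius $\ell$, at the midpoint of $J(v)$. Edges at the root are radial. An edge from $v$ of level $\ell\ge1$ to a child is drawn between radii $\ell$ and $\ell+1$, with angle linear in the radius. For each $\ell\ge1$, *level edges* join cyclically consecutive vertices of level $\ell$ along the circle of radius $\ell$.

This is a plane drawing. Edges from $v$ to its children stay in the interior of the sector $J(v)$. Two of them start at the same angle and end at different angles, so by linearity they meet only at $v$. Different vertices of one level have sectors with disjoint interiors. Level edges meet tree edges only at vertices. The graph is simple, since level 1 has $2K+2\ge4$ vertices and higher levels have more. For later use, note: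
$$\text{for } \ell<\rho\le \ell+1,\ \mathcal T \text{ meets the circle of radius } \rho \text{ in one point per level-}(\ell+1)\text{ vertex, in the same cyclic order.}\tag{4}$$

**The cut.** Let $s_1$ be a level-$K$ vertex in the subtree of $c_0$, and $t_1$ a level-$K$ vertex in the subtree of $c_{K+1}$, with angles $\theta_s,\theta_t$. Since $s_1$ has $2K$ children and sits at the midpoint of $J(s_1)$, the angle $\theta_s$ is the common endpoint of the arcs of its $K$-th and $(K+1)$-st children. So $\theta_s$ is not interior to any arc $J(v)$ with $v$ of level $>K$. Hence no vertex of level $>K$ lies on the ray $\{\theta=\theta_s,\rho>K\}$, and no tree edge meets this ray. (Edges below level $K+1$ stay inside sectors not containing $\theta_s$ in their interior; edges from $s_1$ leave the angle $\theta_s$ at once, to one side; edges from other level-$K$ vertices stay in their own sectors.) The same holds for $\theta_t$. *Delete the level edges of levels $>K$ that cross the two rays*, one edge per level and ray. The resulting plane graph is $H$.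

The vertices of level $>K$ split into the *top* part (angles counterclockwise from $\theta_s$ to $\theta_t$) and the *bottom* part (counterclockwise from $\theta_t$ to $\theta_s$). In levels $>K$, the subtrees of $c_1,\dots,c_K$ lie in the top part and those of $c_{K+2},\dots,c_{2K+1}$ in the bottom part. For each level $\ell>K$, the remaining level edges form two paths, one through the top vertices and one through the bottom vertices of level $\ell$.

**Orienting the level edges.** For $1\le\ell\le K$ orient the level cycle as a directed cycle. For $\ell>K$ orient both level paths from the $\theta_s$-side to the $\theta_t$-side.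

**The boundary paths.** Let $X=x_0x_1\dots x_N$ be as follows.

- $x_0=s_1$, and for $1\le i\le L-K$, $x_i$ is the first top vertex of level $K+i$, next to the $\theta_s$-ray.
- Then follow all top leaves in order.
- $x_N=t_1$, and for $1\le i\le L-K$, $x_{N-i}$ is the last top vertex of level $K+i$, next to the $\theta_t$-ray.

So the top leaves are exactly the $x_l$ with $L-K\le l\le N-(L-K)$. We check that $X$ is a path of $H$. The arc of the $(K+1)$-st child of $s_1$ begins at $\theta_s$, so this child is $x_1$. For $1\le i<L-K$, $x_{i+1}$ is the first child of $x_i$. The arc of the $K$-th child of $t_1$ ends at $\theta_t$, so this child is $x_{N-1}$. For $1\le i<L-K$, $x_{N-i-1}$ is the last child of $x_{N-i}$. Consecutive top leaves are joined by level edges. All vertices are distinct, since the first top vertex of each level $>K$ is a descendant of $s_1$ and the last one is a descendant of $t_1$.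

Define $Y=y_0y_1\dots y_M$ in the same way on the bottom part, with $y_0=s_1$, $y_M=t_1$, and for $1\le i\le L-K$ with $y_i$ and $y_{M-i}$ the bottom vertices of level $K+i$ next to the $\theta_s$-ray and the $\theta_t$-ray. Here $y_1$ is the $K$-th child of $s_1$ and $y_{i+1}$ is the last child of $y_i$. At the other end, $y_{M-1}$ is the $(K+1)$-st child of $t_1$ and $y_{M-i-1}$ is the first child of $y_{M-i}$ (for $1\le i<L-K$). The paths $X$ and $Y$ share only $s_1$ and $t_1$, so $\mathcal C=X\cup Y$ is a cycle of $H$.

For $K=1$ everything can be listed. Here $L=4$, the levels have $1,4,8,16,32$ vertices, $s_1=c_0$ and $t_1=c_2$. The top leaves are the 4 below the second child of $c_0$, the 8 below $c_1$, and the 4 below the first child of $c_2$. So $X$ consists of $x_0=c_0$, then $x_1,x_2$ on levels 2 and 3, the sixteen leaves $x_3,\dots,x_{18}$, then $x_{19},x_{20}$ on levels 3 and 2, and $x_{21}=c_2$. So $N=21$.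

> **Lemma 6.** $H$ is drawn in the closed disc $\Delta$ bounded by $\mathcal C$, and the vertices on $\partial\Delta$ are, in cyclic order, $x_0,x_1,\dots,x_N,y_{M-1},\dots,y_1$.

*Proof.* Let $E$ be the union of three sets: the region $\rho>L$; the points with $K<\rho\le L$ and angle strictly between the tree paths $y_0y_1\dots y_{L-K}$ and $x_0x_1\dots x_{L-K}$ at radius $\rho$, on the side of the $\theta_s$-ray; and the analogous points at $\theta_t$, between $x_Nx_{N-1}\dots x_{N-(L-K)}$ and $y_My_{M-1}\dots y_{M-(L-K)}$.

The set $E$ is open. It is connected, since both wedges open into $\rho>L$ at radius $L$. It is unbounded and disjoint from $\mathcal C$. Its boundary consists of the four tree paths and the two arcs of the circle of radius $L$ carrying the top and the bottom leaf paths, so it lies in $\mathcal C$. Hence $E$ is the exterior of $\mathcal C$.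

We show that $E$ contains nothing of $H$. Beyond radius $L$ there is nothing. In the wedge at $\theta_s$, fact (4) says that at radius $\rho\in(K,L]$ the points of $\mathcal T$ immediately before and after the ray belong to the last bottom vertex and the first top vertex of level $\lceil\rho\rceil$ at $\theta_s$. So they lie on the two tree paths bounding the wedge. Thus the wedge contains no vertex and no tree edge. The only level edges that passed through it crossed the ray and were deleted. The wedge at $\theta_t$ is treated in the same way. $\blacksquare$

**The digraph $D$.** Take the oriented edges of $H$ together with all chords, exactly as in Lemma 5, and $X^*=\{x_1,\dots,x_{N-1}\}$, $Y^*=\{y_1,\dots,y_{M-1}\}$. The only pair of vertices lying on both $X$ and $Y$ is $\{s_1,t_1\}$. It is not an edge of $H$: if $K=1$ then $s_1=c_0$ and $t_1=c_2$ are not consecutive among the four level-1 vertices, and for $K\ge2$ the subtrees of $c_0$ and $c_{K+1}$ are separated on level $K$ on both sides by other subtrees. So this pair gets the single arc $t_1s_1$, and any other pair gets at most one arc. Hence $D$ is an oriented graph. The set $X^*$ contains leaves from the $K$ disjoint subtrees of $c_1,\dots,c_K$, and $Y^*$ contains leaves from those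 of $c_{K+2},\dots,c_{2K+1}$. So $|X^*|,|Y^*|\ge K$. The sets are disjoint and avoid $s_1,t_1$. By Lemmas 5 and 6, every directed $(s_1,t_1)$-path of $D$ intersects every path of $G(D)$ joining $X^*$ to $Y^*$.

## Why fewer than $K$ deletions never disconnect $D$

> **Lemma 7.** $D$ is $K$-strong.

*Proof.* Clearly $|V(D)|\ge K+1$. Let $S\subseteq V(D)$ with $|S|<K$. Each of the two ranges below consists of $K$ levels, so $S$ misses a whole level in each. Fix
$$\ell_0\in\{1,\dots,K\}\quad\text{and}\quad \ell_1\in\{K+1,\dots,2K\}=\{K+1,\dots,L-2\}\tag{5}$$
such that levels $\ell_0$ and $\ell_1$ contain no vertex of $S$. We reduce everything to leaves, tie the top leaves and the bottom leaves together using level $\ell_1$, and connect top to bottom through level $\ell_0$.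

**Step 1: in $D-S$, every vertex reaches a leaf and is reached from a leaf.** A leaf trivially does. Let $u\notin S$ be a non-leaf. Its at least $K$ out-children have pairwise disjoint subtrees, so one of these subtrees avoids $S$. Go from $u$ to that out-child, and then repeatedly to out-children, staying in this subtree, until a leaf is reached. Likewise, one of the at least $K$ in-children of $u$ has a subtree avoiding $S$. Descending through in-children and reading the path backward gives a directed path from a leaf to $u$.

**Step 2: all top leaves outside $S$ lie in one strong component of $D-S$, which also contains the top level path $\Lambda_t$ of level $\ell_1$.** Here the chords do their work. The path $\Lambda_t$ avoids $S$, and it is a directed path from the first to the last top vertex of level $\ell_1$, that is, from $x_{\ell_1-K}$ to $x_{N-(\ell_1-K)}$. Let $v=x_l\notin S$ be a top leaf, so $L-K\le l\le N-(L-K)$. Since $\ell_1\le L-2$,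
$$\ell_1-K<l<N-(\ell_1-K).$$
Edges of $H$ join vertices whose levels differ by at most $1$, while $v$ has level $L\ge \ell_1+2$. So $v$ is not $H$-adjacent to either end of $\Lambda_t$. Hence both chords
$$v\to x_{\ell_1-K},\qquad x_{N-(\ell_1-K)}\to v$$
exist: both run from a larger to a smaller index. Together with $\Lambda_t$ they form a directed cycle of $D-S$ through $v$ containing $\Lambda_t$. This holds for every top leaf outside $S$, and such leaves exist because one of the $K$ disjoint subtrees of $c_1,\dots,c_K$ avoids $S$.

The same argument with $Y$, $M$ and $c_{K+2},\dots,c_{2K+1}$ shows that all bottom leaves outside $S$ lie in one strong component of $D-S$, which contains the bottom level path $\Lambda_b$ of level $\ell_1$.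

**Step 3: $\Lambda_t$, $\Lambda_b$ and the directed cycle $\Lambda_0$ of level $\ell_0$ lie in one strong component of $D-S$.** No chord joins $X^*$ to $Y^*$, so the connection must go through the middle. The cycle $\Lambda_0$ avoids $S$. Some $c_i$ with $1\le i\le K$ has a subtree avoiding $S$; let $w$ be a level-$\ell_0$ vertex in it. Following out-children from $w$ down to level $\ell_1$ ends at a top vertex of level $\ell_1$, so it gives a directed path from $\Lambda_0$ to $\Lambda_t$. Following in-children from $w$ down to level $\ell_1$ gives, read backward, a directed path from $\Lambda_t$ to $w\in\Lambda_0$. All of this happens inside a subtree avoiding $S$. Since $\Lambda_0$ is a directed cycle and $\Lambda_t$ lies in one strong component by Step 2, both lie in the same strong component. The same argument with some $c_i$, $K+2\le i\le 2K+1$, handles $\Lambda_b$.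

**Step 4: assembling.** Every leaf is a top leaf or a bottom leaf. By Steps 2 and 3, all leaves outside $S$ lie in one strong component of $D-S$. By Step 1, every other vertex of $D-S$ reaches this component and is reached from it, so it belongs to it. Thus $D-S$ is strong. $\blacksquare$

The digraph $D$ is an oriented graph, it is $K$-strong by Lemma 7, and it has the separation property by Lemmas 5 and 6. This proves Theorem 1. Since $K\ge1$ was arbitrary, the conjecture is false for every $K$. $\blacksquare$
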